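# Normed division complex algebras without completeness

## Three cases in which only $\mathbb C$ occurs

A complex algebra that carries a submultiplicative norm and in which one can divide by every nonzero element: must it be $\mathbb C$? The natural guess is yes. This is what happens for associative algebras, and the usual proof is so short that one expects it to survive without associativity. We fix the terms, test the guess on three simple classes, and then see what the test really used. The problem comes from "Non-Associative Normed Algebras" (http://ndl.ethernet.edu.et/bitstream/123456789/32999/1/4.pdf.pdf).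

Algebras here are over $\mathbb C$ and are *not* assumed associative or unital. For $a\in A$ we write $L_a:x\mapsto ax$ and $R_a:x\mapsto xa$.

**Definition (normed algebra).** A normed complex algebra is an algebra $A$ over $\mathbb C$ with a norm such that $\|xy\|\le\|x\|\,\|y\|$ for all $x,y\in A$. Completeness is not assumed.

**Definition (division algebra).** A division algebra is a nonzero algebra in which $L_a$ and $R_a$ are bijective for every $a\ne0$. A one-sided division algebra is a nonzero algebra in which either $L_a$ is bijective for every $a\neq 0$, or $R_a$ is bijective for every $a\ne0$.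

The field $\mathbb C(t)$ of rational functions is a division algebra. On the same vector space consider the product $a*b=a(t^2)\,b(t)$. For $a\neq0$ the operator $L_a$ is multiplication by the nonzero function $a(t^2)$, hence bijective. For $b\ne0$ the image of $R_b$ is $\mathbb C(t^2)\,b$, which is not all of $\mathbb C(t)$. So this is a one-sided division algebra that is not a division algebra.

The opposite algebra $A^{\mathrm{op}}$ is the space $A$ with the product $(x,y)\mapsto yx$; passing to it exchanges $L$ and $R$. A one-dimensional one-sided division algebra $\mathbb Ce$ has $e^2=\gamma e$ with $\gamma\neq0$, so $\gamma^{-1}e$ is a nonzero idempotent and the algebra is isomorphic to $\mathbb C$. The guess therefore says: $\dim A=1$.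

All tests use one identity. Let all $L_a$ ($a\ne0$) be bijective, let $a,b\in A$ with $b\neq0$, and put $T=L_b^{-1}L_a$. Then
$$T-\lambda=L_b^{-1}L_{a-\lambda b}\qquad(\lambda\in\mathbb C).\tag{1}$$
If $a,b$ are linearly independent, then $a-\lambda b\ne0$, so $T-\lambda$ is bijective for *every* $\lambda$.

*Finite dimension.* An operator $T$ on a nonzero finite-dimensional complex space has an eigenvalue $\lambda$, and then $T-\lambda$ is not bijective. So no two elements are independent, and $\dim A=1$. No norm was needed.

*Associative normed division algebras.* Fix $a\ne0$ and choose $e$ with $ae=a$. For each $b$ we have $a(eb-b)=(ae)b-ab=0$, so $eb=b$. For each $c$ and some $b\neq0$ we have $(ce-c)b=c(eb)-cb=0$, so $ce=c$. Thus $e$ is a unit. If $b\neq0$, choose $b'$ with $bb'=e$; then $b(b'b)=(bb')b=b=be$, so $b'b=e$. Hence $L_b^{-1}=L_{b'}$ is *bounded*. Let $a,b$ be independent. Then $T$ lies in the normed unital algebra $BL(A)$ of bounded operators on $A$, and so does $(T-\lambda)^{-1}=L_{a-\lambda b}^{-1}L_b$, for every $\lambda$. But the spectrum of $T$ in the Banach algebra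 obtained by completing $BL(A)$ is nonempty, so some $T-\lambda$ is not invertible in the completion, and a fortiori not in $BL(A)$. This contradiction gives $\dim A=1$ (the Gelfand–Mazur theorem). In particular $\mathbb C(t)$ carries no algebra norm.

*Complete norm.* Let $A$ be complete with all $L_a$ ($a\ne0$) bijective. By Banach's isomorphism theorem each $L_a^{-1}$ is bounded, and the same argument gives $\dim A=1$. With $R$ instead of $L$, pass to $A^{\mathrm{op}}$. So every complete normed one-sided division complex algebra is isomorphic to $\mathbb C$.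

The second and third tests used that the inverses $L_a^{-1}$ are continuous. Without associativity and completeness nothing gives this: a bounded bijection of an incomplete normed space can have an unbounded inverse, as $e_j\mapsto e_j/j$ on the finitely supported sequences with the $\ell_1$-norm shows. At this point the argument stops, and the guess turns out to be wrong there. Write $\mathfrak c=2^{\aleph_0}$.

**Theorem A.** For every cardinal $\delta\ge\mathfrak c$ there is a normed division complex algebra of dimension $\delta$, and it may be chosen commutative.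

**Theorem B.** (i) A one-sided division complex algebra (normed or not) of dimension $>1$ has dimension $\ge\mathfrak c$. Hence the dimensions of normed division complex algebras are exactly $1$ and all cardinals $\ge\mathfrak c$. (ii) If $A$ is normed, $\dim A>1$ and all $L_a$ $(a\neq0)$ are bijective, then every two-dimensional subspace of $A$ contains some $c\ne0$ with $L_c^{-1}$ discontinuous (similarly for $R$). So if all $L_a^{-1}$ $(a\ne0)$ are continuous, then $\dim A=1$.

**Theorem C.** There is a unital normed division complex algebra, with $\|1\|=1$, of dimension $\mathfrak c$.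

So the answer to the problem is no, even for commutative algebras, or for unital ones. By the third test, such examples cannot be complete. We start with Theorem B, which says what remains of the failed argument and what any example must look like.

## The pencil $L_a-\lambda L_b$: uncountable dimension and discontinuous inverses

**Proof of Theorem B(i).** By passing to $A^{\mathrm{op}}$ we may assume that all $L_a$ ($a\neq0$) are bijective. Let $a,b$ be linearly independent and $T=L_b^{-1}L_a$.

**Step 1.** *We show that $q(T)$ is bijective for every nonzero polynomial $q$.* By (1), every $T-\lambda$ is bijective, and $q(T)$ is a nonzero constant times a product of such factors.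

**Step 2.** *We produce $\mathfrak c$ independent vectors.* Fix $v\ne0$. The vectors $(T-\lambda)^{-1}v$, $\lambda\in\mathbb C$, are independent. Indeed, suppose $\sum_ic_i(T-\lambda_i)^{-1}v=0$ is a finite sum with distinct $\lambda_i$ and not all $c_i=0$. Apply $\prod_i(T-\lambda_i)$. All these operators commute, so $q(T)v=0$ with
$$q(z)=\sum_ic_i\prod_{j\neq i}(z-\lambda_j).$$
If $c_i\ne0$, then $q(\lambda_i)=c_i\prod_{j\ne i}(\lambda_i-\lambda_j)\neq0$, so $q\ne0$. By Step 1, $q(T)v\neq0$, a contradiction. Hence $\dim A\ge|\mathbb C|=\mathfrak c$.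

**Step 3.** *We list the dimensions.* Dimension $1$ is attained by $\mathbb C$, all cardinals $\ge\mathfrak c$ are attained by Theorem A (proved in the next section, without use of Theorem B), and Step 2 excludes everything else. $\square$

The field $\mathbb C(t)$ with $b=1$, $a=t$, $v=1$ shows Step 2 at work: the vectors are the functions $1/(t-\lambda)$.

**Proof of Theorem B(ii).** *We rerun the spectral argument inside one two-dimensional subspace.* Let $a,b$ span the subspace. If $L_b^{-1}$ is discontinuous, take $c=b$. Otherwise $T=L_b^{-1}L_a\in BL(A)$. The spectrum of $T$ in the completion of $BL(A)$ is nonempty, so there is $\lambda$ such that $T-\lambda$ is not invertible in $BL(A)$. Put $c=a-\lambda b\neq0$. If $L_c^{-1}$ were continuous, then by (1) the inverse $(T-\lambda)^{-1}=L_c^{-1}L_b$ would lie in $BL(A)$, a contradiction. The statement for $R$ follows by passing to $A^{\mathrm{op}}$. The last sentence of (ii) is the contrapositive. $\square$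

## Adjoining solutions of $px=b$ to an algebra with an $\ell_1$-basis

An example must be huge, and division by many of its elements must be discontinuous. This suggests a construction by brute force: start with an algebra without zero divisors, adjoin solutions of all equations $px=b$ and $yp=c$, repeat countably often, and take the union. The norm must survive, and so must the absence of zero divisors.

**Definition (domain, good algebra).** A domain is a nonzero algebra in which $uv=0$ implies $u=0$ or $v=0$. For a set $\Gamma$ let $\mathbb C^{(\Gamma)}$ be the space with basis $\Gamma$ and norm $\|\sum u_ss\|=\sum|u_s|$. An algebra $A=\mathbb C^{(\Gamma)}$ is good if it is a domain and $\|st\|\le1$ for all $s,t\in\Gamma$.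

In a good algebra $\|uv\|\le\sum_{s,t}|u_s||v_t|\,\|st\|\le\|u\|\,\|v\|$, so a good algebra is normed. The polynomial algebra $\mathbb C[t]$ with basis $1,t,t^2,\dots$ is good. The algebra $\mathbb C^2$ with coordinatewise product and its standard basis satisfies the norm condition but is not a domain.

Take $A$ good and $p=\sum p_ss\ne0$. We want a new basis element $x$ with $px=b$. The product is determined by the vectors $sx$, $s\in\Gamma$, and the requirement is $\sum_sp_s\,(sx)=b$. Here are three ways to get it wrong.

* Adjoin $x$ for a right-hand side $b=pv_0\in pA$. Then $p(x-v_0)=0$, a zero divisor. So we must take right-hand sides only from a basis of $A$ *modulo* $pA$; the rest follows by linearity.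
* Choose $\gamma$ with $p_\gamma\neq0$, set $\gamma x=b/p_\gamma$ and $sx=0$ for $s\neq\gamma$. Then every $s\ne\gamma$ is a zero divisor.
* Choose $\gamma$ with $p_\gamma\ne0$, scale $p$ so that $p_\gamma=1$, let $sx=w_{s,x}$ be a new symbol for $s\ne\gamma$, and solve for $\gamma x=b-\sum_{s\neq\gamma}p_sw_{s,x}$. There is now as much freedom as possible, but $\|\gamma x\|$ may exceed $1$.

The third attempt is repaired by making the free products small: $sx=\varepsilon_pw_{s,x}$ with $\varepsilon_p$ depending on $p$, and $b$ small too. For instance, in $\mathbb C[t]$ let $p=1+t$, $\gamma=1$, $b=\frac12$ (its class spans $\mathbb C[t]/p\,\mathbb C[t]$) and $\varepsilon_p=\frac14$. Then $t\,x=\frac14w_{t,x}$ and $1\,x=\frac12-\frac14w_{t,x}$. Both have norm $\le1$, and $(1+t)x=\frac12$. (The polynomial $1$ has ceased to be a unit; we return to this later.)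

**Lemma 1.** Let $A=\mathbb C^{(\Gamma)}$ be good. There is a good $A'=\mathbb C^{(\Gamma')}$ with $\Gamma\subset\Gamma'$, containing $A$ isometrically as a subalgebra, such that $A\subset aA'$ and $A\subset A'a$ for all $0\ne a\in A$. If $A$ is commutative, $A'$ can be chosen commutative.

*Proof.* **Step 1 (construction).** *We choose the equations to be solved and define the product on basis elements.* Let $P\subset A$ contain exactly one nonzero element of each line of $A$. For $p\in P$ fix $\gamma=\gamma(p)\in\Gamma$ with $p_\gamma\ne0$ and scale $p$ so that $p_\gamma=1$. Then $\|p\|\ge1$; put $\varepsilon_p=1/(2\|p\|)\le\frac12$. Choose $B_p\subset A$ whose classes form a basis of $A/pA$, and $C_p\subset A$ whose classes form a basis of $A/Ap$, all elements scaled to norm $\le\frac12$.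

Take new symbols $X=\{x_{p,b}:p\in P,\ b\in B_p\}$ and $Y=\{y_{p,c}:p\in P,\ c\in C_p\}$. Starting from $\Gamma\sqcup X\sqcup Y$, adjoin recursively a new symbol $w_{s,t}$ for each pair $(s,t)$ of symbols already present that is not in $\Gamma\times\Gamma$ and has no symbol yet; let $\Gamma'$ be the union of all stages and $W=\Gamma'\setminus(\Gamma\cup X\cup Y)$. Then $(s,t)\mapsto w_{s,t}$ is a bijection from $\Gamma'^2\setminus\Gamma^2$ onto $W$. Define products of basis elements as follows:

* on $\Gamma\times\Gamma$, as in $A$;
* for $x=x_{p,b}$ and $\gamma=\gamma(p)$,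
$$sx=\varepsilon_pw_{s,x}\quad(s\in\Gamma\setminus\{\gamma\}),\qquad\gamma x=b-\varepsilon_p\sum_{s\ne\gamma}p_sw_{s,x};\tag{2}$$
* for $y=y_{p,c}$ and $\gamma=\gamma(p)$,
$$ys=\varepsilon_pw_{y,s}\quad(s\in\Gamma\setminus\{\gamma\}),\qquad y\gamma=c-\varepsilon_p\sum_{s\ne\gamma}p_sw_{y,s};\tag{3}$$
* for all other pairs, which we call free, $st=w_{s,t}$.

The pairs that are not free are those in $\Gamma\times\Gamma$, $\Gamma\times X$ and $Y\times\Gamma$. All products of basis elements have norm $\le1$; for example $\|\gamma x\|\le\frac12+\varepsilon_p\|p\|=1$. Since $A$ is spanned by part of the basis, the inclusion $A\subset A'$ is isometric.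

**Step 2 (solvability).** *We check that the equations over $A$ are solvable in $A'$.* By (2), $p\,x_{p,b}=\gamma x+\sum_{s\neq\gamma}p_s\,sx=b$, and by (3), $y_{p,c}\,p=c$. Let $0\ne a\in A$, so $a=\zeta p$ with $p\in P$, $\zeta\ne0$, and let $b\in A$. Write $b=pv_0+\sum_jt_jb_j$ with $v_0\in A$, $b_j\in B_p$. Then $b=p\,(v_0+\sum_jt_jx_{p,b_j})\in pA'=aA'$. In the same way, $b=v_0p+\sum t_jc_j=(v_0+\sum t_jy_{p,c_j})\,p\in A'a$.

**Step 3 ($A'$ is a domain).** *We read off coefficients at the symbols $w_{s,t}$.* Let $uv=0$ with $u,v\ne0$. Write $u=u^0+u^1$, $v=v^0+v^1$ with $u^0,v^0\in A$ and $u^1,v^1$ supported off $\Gamma$. If $(s,t)$ is free, then $w_{s,t}$ occurs in no product of basis elements except $s\cdot t$, because (2) and (3) only involve symbols of non-free pairs and elements of $A$. So the coefficient of $uv$ at $w_{s,t}$ gives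
$$u_sv_t=0\quad\text{for every free pair }(s,t).$$

*Case $u^1\neq0\ne v^1$.* Choose $s\in\operatorname{supp}u^1$, $t\in\operatorname{supp}v^1$. Neither is in $\Gamma$, so $(s,t)$ is free, a contradiction.

*Case $u^1=v^1=0$.* This contradicts that $A$ is a domain.

*Case $u\in A$, $v^1\neq0$.* If some $t\in\operatorname{supp}v$ lies outside $\Gamma\cup X$, then $(s,t)$ is free for every $s\in\operatorname{supp}u\subset\Gamma$, a contradiction. So $v^1\in\operatorname{span}X$. For $x=x_{p,b}$ and $\gamma=\gamma(p)$, (2) gives
$$ux=u_\gamma b+\varepsilon_p\sum_{s\ne\gamma}(u_s-u_\gamma p_s)\,w_{s,x}.\tag{4}$$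
Since $uv=uv^0+\sum_xv_x\,ux$ with $uv^0\in A$, the coefficient of $uv$ at $w_{s,x}$, $s\neq\gamma$, is $v_x\varepsilon_p(u_s-u_\gamma p_s)$. If $v_x\ne0$, then $u_s=u_\gamma p_s$ for all $s\ne\gamma$, and also for $s=\gamma$ since $p_\gamma=1$; so $u=u_\gamma p$. Hence $p$ is the representative in $P$ of the line $\mathbb Cu$, all $x\in\operatorname{supp}v$ have the same $p$, and $u=\zeta p$ with $\zeta\ne0$. Now
$$0=uv=\zeta\Big(pv^0+\sum_bv_{x_{p,b}}\,b\Big),$$
so $\sum_bv_{x_{p,b}}b\in pA$. By the choice of $B_p$ all $v_{x_{p,b}}$ vanish, that is, $v^1=0$, a contradiction.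

*Case $v\in A$, $u^1\ne0$.* This is the mirror image. If $s\in\operatorname{supp}u$ lies outside $\Gamma\cup Y$, then $(s,t)$ is free for all $t\in\operatorname{supp}v$, a contradiction. So $u^1\in\operatorname{span}Y$, and for $y=y_{p,c}$ we have $yv=v_\gamma c+\varepsilon_p\sum_{s\ne\gamma}(v_s-v_\gamma p_s)w_{y,s}$. If $u_y\neq0$, then $v=v_\gamma p$; so all $y\in\operatorname{supp}u$ have the same $p$, $v=\zeta p$ with $\zeta\neq0$, and $0=\zeta(u^0p+\sum_cu_{y_{p,c}}c)$ forces all $u_{y_{p,c}}=0$, a contradiction.

**Step 4 (commutative case).** *We keep commutativity by symmetrizing the symbols.* Let $A$ be commutative. Omit $Y$, use symbols with $w_{s,t}=w_{t,s}$ (one for each unordered pair not inside $\Gamma$, $s=t$ allowed), keep (2), put $xs=sx$ for $s\in\Gamma$, $x\in X$, and $st=w_{s,t}$ for the remaining pairs not in $\Gamma\times\Gamma$. The product is commutative, the norm estimates and Step 2 are unchanged ($A'a=aA'$). Let $uv=0$ with $u,v\ne0$.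

If $u^1\ne0\neq v^1$, look at the symbols $w_{s,t}$ with $s,t\notin\Gamma$. Such a $w_{s,t}$ occurs only in $st=ts$, so its coefficient in $uv$ is $u_sv_t+u_tv_s$ if $s\neq t$, and $u_sv_s$ if $s=t$. These are the coefficients of the product of the linear forms $\sum_{s\notin\Gamma}u_sZ_s$ and $\sum_{t\notin\Gamma}v_tZ_t$ in the polynomial ring on variables $Z_s$, $s\in\Gamma'\setminus\Gamma$. That ring is a domain, so some coefficient is nonzero, a contradiction.

If $u\in A$ and $v^1\neq0$, let $s\in\Gamma$ and $t\in W$. The coefficient at $w_{s,t}$ is $u_sv_t+u_tv_s=u_sv_t$, because $u_t=0$. So again $v^1\in\operatorname{span}X$; then $uv=uv^0+\sum v_x\,ux$, formula (4) holds, and the argument of Step 3 applies verbatim. The case $v\in A$, $u^1\ne0$ reduces to this one by commutativity, and $u,v\in A$ is excluded because $A$ is a domain. $\square$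

**Proof of Theorem A.** *We iterate Lemma 1 and count.* Let $A_0$ be the polynomial algebra over $\mathbb C$ in $\delta$ variables with its basis $\Gamma_0$ of monomials. It is commutative, a domain, and a product of monomials is a monomial, so it is good. Apply the commutative version of Lemma 1 repeatedly to obtain $A_0\subset A_1\subset\cdots$ with bases $\Gamma_0\subset\Gamma_1\subset\cdots$, and put $A=\bigcup_nA_n$. Any two elements of $A$ lie in a common $A_n$, and the norms agree, so $A$ is a commutative normed algebra and a domain. Thus $L_a,R_a$ are injective for $a\ne0$. If $0\neq a\in A$ and $b\in A$, then $a,b\in A_n$ for some $n$, so $b\in aA_{n+1}\cap A_{n+1}a$. Hence $L_a,R_a$ are bijective, and $A$ is a normed division algebra.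

In Lemma 1, $|P|\le|A|\le\max(|\Gamma|,\mathfrak c)$ and $|B_p|,|C_p|\le\dim A=|\Gamma|$, so $|X|,|Y|\le\max(|\Gamma|,\mathfrak c)$. Each stage of the recursion for $\Gamma'$ adds at most as many symbols as there are pairs, and there are countably many stages, so $|\Gamma'|\le\max(|\Gamma|,\mathfrak c)$. As $|\Gamma_0|=\delta\ge\mathfrak c$, all $|\Gamma_n|=\delta$, and $\dim A=\bigl|\bigcup_n\Gamma_n\bigr|=\delta$. Since $\delta>1$, $A$ is not isomorphic to $\mathbb C$. $\square$

One may also start from $\mathbb C[t]$: the count gives $\dim A\le\mathfrak c$, and Theorem B(i) gives equality.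

## What a unit forces on equations $px=b$ with $p$ near the scalars

In the algebras above there is no unit: already after one step $1\cdot x\neq x$. Suppose we try to keep $1$ as a unit in each step. Here is the obstacle. Let $A\subset A'$ be unital normed algebras with common unit, $p=1+\nu$ with $\nu\in A$, $\|\nu\|<1$, and let $b\in A$, $x\in A'$ with $px=b$. Define $x_0=0$ and $x_{j+1}=b-\nu x_j\in A$. As $x=b-\nu x$, we get $x-x_{j+1}=-\nu(x-x_j)$, so
$$\|x-x_j\|\le\|\nu\|^j\|x\|\to0 .$$
So $x$ lies in the closure of $A$. In Lemma 1 the new $x$ has distance $1$ from $A$. Hence free adjunction is *impossible* for such $p$: the solution must be the sum of a series of elements that we already have.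

This forces two regimes for $a=\alpha+n$, where $n$ runs over a complement $N$ of $\mathbb C1$.

* If $|\alpha|$ is large compared with $\|n\|$, the equation should be solvable already. For that we want $a$ and $b$ to lie in a *complete* subalgebra. By the third test of the first section a division algebra $A\ne\mathbb C$ cannot itself be complete, but it can be a union of complete subalgebras.
* If $|\alpha|$ is small compared with $\|n\|$, we adjoin $x$ freely. With $p=\pi+\nu$, $\|\nu\|=1$, the requirement $px=b$ reads $\nu x=b-\pi x$. If products in $N$ are to satisfy $\|nm\|\lesssim k'\|n\|\|m\|$, this needs $|\pi|<k'$.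

So we need a threshold $\kappa$ between the regimes, well below $1$, with a quantitative statement that $\alpha+n$ behaves invertibly for $|\alpha|\ge\kappa\|n\|$. This will hold if products in $N$ are contracted by some $k<\kappa$. The new elements will satisfy weaker estimates, with $\kappa<k'<\kappa'$, so the constants increase at each step; they are kept below $\frac12$. Finally, products of elements of $N$ must be allowed a scalar part: if $N$ were an ideal, then $nA\subset N$ for $n\in N$ and $nx=1$ would have no solution. This scalar part will be kept small.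

## Unital algebras that are unions of Banach subalgebras $\mathbb C1\oplus\ell_1(S)$

For a set $\Gamma$, $\ell_1(\Gamma)$ is the Banach space of summable families $n=(n_s)_{s\in\Gamma}$, and for $S\subset\Gamma$ we view $\ell_1(S)$ as the subspace of families supported in $S$. An upward directed family of sets is a nonempty family in which any two members are contained in a third.

**Definition (admissible algebra).** Let $\frac14\le k<\kappa<\frac12$. An admissible algebra with constants $(k,\kappa)$ is given by a set $\Gamma$, an upward directed family $\mathfrak F$ of subsets with union $\Gamma$, and bilinear maps $\circ:\ell_1(\Gamma)^2\to\ell_1(\Gamma)$, $\theta:\ell_1(\Gamma)^2\to\mathbb C$ with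
$$\|n\circ m\|\le k\|n\|\|m\|,\qquad|\theta(n,m)|\le\tfrac1{16}\|n\|\|m\|.\tag{5}$$
On $\widehat A=\mathbb C1\oplus\ell_1(\Gamma)$, with norm $\|\alpha+n\|=|\alpha|+\|n\|$, the product is
$$(\alpha+n)(\beta+m)=\bigl(\alpha\beta+\theta(n,m)\bigr)+\bigl(\alpha m+\beta n+n\circ m\bigr).\tag{6}$$
It is required that each $A_S=\mathbb C1\oplus\ell_1(S)$, $S\in\mathfrak F$, is a subalgebra, and that $A=\bigcup_{S\in\mathfrak F}A_S=\mathbb C1\oplus N$ satisfies:

* (D) $A$ is a domain;
* (B$_\kappa$) there is $\tau>0$ such that
$$\|uv\|\ge\tau|\lambda|\|v\|,\qquad\|vu\|\ge\tau|\lambda|\|v\|\tag{7}$$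
for all $v\in A$ and all $u=\lambda+n\in A$ ($\lambda\in\mathbb C$, $n\in N$) with $|\lambda|\ge\kappa\|n\|$.

The admissible algebra itself is $A$. The product (6) is unital, and
$$\|(\alpha+n)(\beta+m)\|\le|\alpha||\beta|+|\alpha|\|m\|+|\beta|\|n\|+(k+\tfrac1{16})\|n\|\|m\|\le\|\alpha+n\|\,\|\beta+m\|,$$
so $\widehat A$ and $A$ are normed algebras with $\|1\|=1$. The definition is unchanged by passing to the opposite algebra.

The trivial example is $\Gamma=\emptyset$, $\mathfrak F=\{\emptyset\}$, $A=\mathbb C1$, $\tau=1$. To see what (B$_\kappa$) says: for $\kappa>1$ it would hold in every unital algebra with such a norm, because $\|uv\|\ge(|\lambda|-\|n\|)\|v\|\ge(1-\frac1\kappa)|\lambda|\|v\|$. The content is that $\kappa<\frac12$.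

**Lemma 2.** If $A$ is admissible, $0\neq a=\alpha+n\in A$ and $|\alpha|\ge\kappa\|n\|$, then $aA=A=Aa$.

*Proof.* *We move $\lambda$ from infinity to $\alpha$ and show that invertibility of $\lambda+L_n$ on a complete piece is never lost.* If $n=0$, then $\alpha\ne0$ and the claim is trivial. Let $n\neq0$ and $r=\kappa\|n\|>0$. Given $b\in A$, choose $S\in\mathfrak F$ with $n,b\in A_S$; this is a Banach space on which $L_{\lambda+n}=\lambda+L_n$ acts. For $|\lambda|\ge r$, (7) gives $\|L_{\lambda+n}v\|\ge\tau r\|v\|$. Let $\Lambda$ be the set of $\lambda$ with $|\lambda|\ge r$ for which $L_{\lambda+n}$ is invertible on $A_S$. It contains all $\lambda$ with $|\lambda|>\|n\|$ and $|\lambda|\ge r$, by the Neumann series. It is open in $\{|\lambda|\ge r\}$, because invertibility is an open condition. It is closed: if $\lambda_i\in\Lambda$ and $\lambda_i\to\lambda$, the inverses satisfy $\|L_{\lambda_i+n}^{-1}\|\le1/(\tau r)$; choose $i$ with $|\lambda-\lambda_i|<\tau r$, and then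
$$L_{\lambda+n}=L_{\lambda_i+n}\bigl(1+(\lambda-\lambda_i)L_{\lambda_i+n}^{-1}\bigr)$$
is invertible. As $\{|\lambda|\ge r\}$ is connected, $\Lambda$ is all of it. It contains $\alpha$, so $b\in aA_S\subset aA$. The argument for $R$ is the same, with the second inequality in (7). $\square$

The next lemma says how (B$_\kappa$) passes to a larger algebra in which the new elements form an ideal.

**Lemma 3.** Let $A=\mathbb C1\oplus N$ be a unital algebra, normed with norm $|\alpha|+\|n\|$, satisfying (B$_\kappa$) for some $\kappa>0$. Let $E=A\oplus J$ be a unital algebra with $A$ a unital subalgebra and $J$ a two-sided ideal, with norm $\|v_0+z\|=\|v_0\|+\|z\|$. Put $N_E=N\oplus J$ and suppose $\|nz\|,\|zn\|\le k_E\|n\|\|z\|$ for $n\in N_E$, $z\in J$, where $k_E\le1$. If $\rho>k_E$ and $\rho\ge\kappa$, there is $\tau_E>0$, depending only on $\tau,k_E,\rho$, with $\|uv\|,\|vu\|\ge\tau_E|\lambda|\|v\|$ whenever $v\in E$, $u=\lambda+n$, $n\in N_E$, $|\lambda|\ge\rho\|n\|$.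

*Proof.* *We split $uv$ into its $A$-part and $J$-part, and weight the two lower bounds suitably.* Let $n=c+y$ with $c\in N$, $y\in J$, let $u_0=\lambda+c$ and $v=v_0+z$ with $v_0\in A$, $z\in J$. Then
$$uv=u_0v_0+\bigl[\lambda z+nz+yv_0\bigr],$$
with the bracket in $J$. As $|\lambda|\ge\rho\|n\|\ge\kappa\|c\|$, (B$_\kappa$) gives $\|u_0v_0\|\ge\tau|\lambda|\|v_0\|$. Writing $v_0=\beta+m$ with $m\in N$, we get $\|yv_0\|\le|\beta|\|y\|+k_E\|m\|\|y\|\le\|y\|\|v_0\|\le|\lambda|\|v_0\|/\rho$. Also $\|nz\|\le k_E\|n\|\|z\|\le(k_E/\rho)|\lambda|\|z\|$. With $\delta=1-k_E/\rho>0$ the bracket has norm at least $|\lambda|\bigl(\delta\|z\|-\|v_0\|/\rho\bigr)$. Put $t=\min(1,\tau\rho/2)$. The norm of the bracket is at least $t$ times itself, so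
$$\|uv\|\ge|\lambda|\Bigl(\tau\|v_0\|+t\delta\|z\|-\tfrac t\rho\|v_0\|\Bigr)\ge|\lambda|\Bigl(\tfrac\tau2\|v_0\|+t\delta\|z\|\Bigr).$$
So $\tau_E=\min(\frac\tau2,t\delta)$ works. For the other side, $vu=v_0u_0+[\lambda z+zn+v_0y]$, and the same estimates apply. $\square$

**Example (free magma).** *This is the first admissible algebra with $A\neq\mathbb C1$, and the start of the later iteration.* Let $\Gamma_0$ be the free magma on one generator $g$, that is, all bracketed words in $g$; each word other than $g$ is $st$ for exactly one pair $(s,t)$. Let $\mathfrak F_0=\{\Gamma_0\}$, $\theta=0$, and $s\circ t=\frac14st$, extended to $\ell_1(\Gamma_0)$. Let $\kappa_0\in(\frac14,\frac12)$. Then $A_0=\mathbb C1\oplus\ell_1(\Gamma_0)$ is admissible with constants $(\frac14,\kappa_0)$: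

* (5) holds with $k=\frac14$.
* (B$_{\kappa_0}$) follows from Lemma 3 applied to $\mathbb C1$ (where (7) holds with $\tau=1$), $J=\ell_1(\Gamma_0)$, $k_E=\frac14$, $\rho=\kappa_0$.
* (D): Let $(\lambda+n)(\mu+m)=0$ with both factors nonzero. The scalar part gives $\lambda\mu=0$. Say $\lambda=0$; then $n\ne0$ and $\mu n+n\circ m=0$. If $\mu\ne0$, let $\ell$ be the lowest word length occurring in $n$; all words of $n\circ m$ have length $>\ell$, so the length-$\ell$ component of $n$ vanishes, a contradiction. If $\mu=0$, then $m\neq0$, and the coefficient at $st$ gives $n_sm_t=0$ for all $s,t$, a contradiction. If $\mu=0$ instead, then $m\ne0$ and $\lambda m+n\circ m=0$, and the same two arguments apply with $m$ in place of $n$.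

## Solving $px=b$ without losing the unit

**Proposition 4.** Let $A$ be admissible with constants $(k,\kappa)$ and let $\kappa<k''<k'<\kappa'<\frac12$. There is $A'$, admissible with constants $(k',\kappa')$, containing $A$ isometrically as a unital subalgebra, with $A\subset aA'$ for every $0\neq a\in A$.

Only left factors are treated; right factors will come from the opposite algebra.

*Proof.* **Step 1 (construction).** *We adjoin solutions for the $p$ not covered by Lemma 2 and define the product.* Consider the lines $\mathbb Ca$ with $a=\alpha+n\in A$, $|\alpha|<\kappa\|n\|$. Let $P$ contain exactly one element $p=\pi+\nu$ with $\|\nu\|=1$, hence $|\pi|<\kappa$, of each such line. Choose $\widehat B_p\subset A$, consisting of norm-one elements, whose classes form a basis of $A/pA$. Put $\varepsilon=(k'-\kappa)/4$, and let $\eta$ satisfy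
$$0<\eta\le\min\Bigl\{\frac{k'-\kappa}2,\ \frac1{16}\Bigr\};$$
two more upper bounds on $\eta$ will be imposed in Steps 4 and 5. Let $X$ consist of new symbols $x=x_{p,\hat b}$ ($p\in P$, $\hat b\in\widehat B_p$). For such $x$ write $p_x=\pi_x+\nu_x=p$ and $b_x=\eta\hat b$, and fix a functional $f_x\in\ell_1(\Gamma)^*$ with $\|f_x\|=1=f_x(\nu_x)$ (for instance $f_x(c)=\sum_sc_s\,\overline{(\nu_x)_s}/|(\nu_x)_s|$, summed over the $s$ with $(\nu_x)_s\ne0$).

Let $\Gamma'=\Gamma\sqcup X\sqcup W$, where $W$ consists of pairwise distinct formal words $w_{s,t}$, one for each $(s,t)\in\Gamma'^2\setminus\Gamma^2$, formed recursively as in Lemma 1. Every element of $\Gamma'$ is a word in letters from $\Gamma\cup X$; its size is its number of letters with multiplicity, so size is $1$ on $\Gamma\cup X$, and $w_{s,t}$ has larger size than $s$ and than $t$. Let $\Phi=\Gamma'^2\setminus(\Gamma\times\Gamma\,\cup\,\Gamma\times X)$. For $c\in\ell_1(\Gamma)$, $x\in X$ put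
$$c\cdot x=f_x(c)\,(b_x-\pi_xx)+\varepsilon\sum_{s\in\Gamma}\bigl(c_s-f_x(c)(\nu_x)_s\bigr)\,w_{s,x}.\tag{8}$$
The functional $f_x$ replaces the coordinate $\gamma$ of Lemma 1. For $n,m\in\ell_1(\Gamma')$ with restrictions $c,d$ to $\Gamma$ put
$$nm=cd+\sum_{x\in X}m_x\,(c\cdot x)+k'\sum_{(s,t)\in\Phi}n_sm_t\,w_{s,t},\tag{9}$$
with $cd$ computed in $\widehat A$. Let $\theta'(n,m)$ and $n\circ m$ be the scalar part and the $\ell_1(\Gamma')$-part of $nm$.

As an illustration take the free magma algebra $A_0$ and $p=g$. Here $gA_0$ consists of elements with scalar part $0$, so $1\notin gA_0$ and we may take $1\in\widehat B_g$. With $x=x_{g,1}$ and $f_x(c)=c_g$, (8) says $g\cdot x=\eta1$ and $s\cdot x=\varepsilon w_{s,x}$ for words $s\neq g$.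

*Norm bounds.* The $\ell_1$-part of $c\cdot x$ has norm at most $(\eta+\kappa+2\varepsilon)\|c\|\le k'\|c\|$, and its scalar part has modulus at most $\eta\|c\|\le\frac1{16}\|c\|$. The $\ell_1$-part of $cd$ has norm at most $k\|c\|\|d\|\le k'\|c\|\|d\|$. The three terms of (9) belong to the disjoint sets of pairs $\Gamma\times\Gamma$, $\Gamma\times X$ and $\Phi$, which together make up $\Gamma'^2$. Summing,
$$\|n\circ m\|\le k'\|n\|\|m\|,\qquad|\theta'(n,m)|\le\tfrac1{16}\|c\|\bigl(\|d\|+\|m|_X\|\bigr).\tag{10}$$

**Step 2 (the complete pieces).** *We find the family $\mathfrak F'$ and check that its members give subalgebras.* Let $\mathfrak F'$ consist of the sets $S'$ of all elements of $\Gamma'$ with all letters in $S\cup X_0$, where $S\in\mathfrak F$, $X_0\subset X$ is finite, and $p_x,b_x\in A_S$ for all $x\in X_0$. Then $S'\cap(\Gamma\cup X)=S\cup X_0$. Given two such pairs $(S_1,X_1),(S_2,X_2)$, take $S\in\mathfrak F$ containing $S_1\cup S_2$, and $X_1\cup X_2$; so $\mathfrak F'$ is directed. An element of $\Gamma'$ has finitely many letters; each letter from $\Gamma$ lies in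 a member of $\mathfrak F$, and for each letter $x\in X$ the elements $p_x,b_x\in A=\bigcup A_S$ lie in some $A_S$. By directedness one $S$ serves for all, so $\mathfrak F'$ has union $\Gamma'$.

Let $n,m\in\ell_1(S')$. In (9), $c,d\in\ell_1(S)$, so $cd\in A_S$. If $m_x\neq0$ then $x\in X_0$, and $c\cdot x\in A_{S'}$, because $b_x\in A_S$ and $c,\nu_x\in\ell_1(S)$, so that only words $w_{s,x}$ with $s\in S$ occur. All remaining terms are multiples of words with letters in $S\cup X_0$. So $A_{S'}=\mathbb C1\oplus\ell_1(S')$ is a subalgebra, and $A'=\bigcup A_{S'}=\mathbb C1\oplus N'$ is a unital algebra. It contains $A$ isometrically as a unital subalgebra (use $X_0=\emptyset$; for elements supported in $\Gamma$, (9) reads $nm=cd$). Every $v\in A'$ has the form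
$$v=v_0+\sum_{x\in X_0}m_xx+(\text{part supported in }W),\qquad v_0\in A,\ X_0\text{ finite}.\tag{11}$$
In particular an element of $A'$ supported in $\Gamma$, up to scalars, lies in $A$.

**Step 3 (solvability).** *We check $A\subset aA'$.* Since $f_x(\nu_x)=1$, (8) gives $\nu_x\cdot x=b_x-\pi_xx$, so
$$p_xx=\pi_xx+\nu_x\cdot x=b_x.\tag{12}$$
Let $0\ne a=\alpha+n\in A$. If $|\alpha|\ge\kappa\|n\|$, then $A=aA$ by Lemma 2. Otherwise $a=\zeta p$ with $p\in P$, $\zeta\neq0$, and any $b\in A$ can be written $b=pv_0+\sum_jt_jb_{x_j}$ with $v_0\in A$ and $p_{x_j}=p$. By (12), $b=p\,(v_0+\sum_jt_jx_j)\in aA'$.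

**Step 4 (condition (B$_{\kappa'}$)).** *We set all $b_x$ to zero, apply Lemma 3, and treat $\eta$ as a perturbation.* Let $A'^0$ be the space $A'$ with the product obtained by replacing every $b_x$ in (8) by $0$. It does not depend on $\eta$: the space does not, since $b_x\in A_S$ is equivalent to $\hat b\in A_S$. Let $J\subset N'$ be the set of elements supported in $X\cup W$; so $A'^0=A\oplus J$ with the sum norm, and $A$ is a subalgebra. For $z\in J$ and $n\in N'$ the product $nz$ has $d=0$ in (9), and $zn$ has $c=0$; hence both are in $J$, and as in (10) both have norm at most $k'\|n\|\|z\|$. Lemma 3 with $k_E=k'$, $\rho=\kappa'$ gives a constant $\tau_1>0$, independent of $\eta$. The two products on $N'\times N'$ differ by $\sum_xm_xf_x(c)b_x$, of norm at most $\eta\|n\|\|m\|$. So in $A'$, for $u=\lambda+n$ with $|\lambda|\ge\kappa'\|n\|$ and all $v\in A'$,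
$$\|uv\|,\ \|vu\|\ \ge\ \tau_1|\lambda|\|v\|-\eta\|n\|\|v\|\ \ge\ (\tau_1-\eta/\kappa')|\lambda|\|v\|.$$
We require $\eta\le\kappa'\tau_1/2$; then (B$_{\kappa'}$) holds with $\tau_1/2$.

**Step 5 (the quotient by the words).** *Step 4 controls $|\lambda|\ge\kappa'\|n\|$. For the domain property we need control down to $k''<k'$; it is available modulo $W$.* Let $J_W\subset N'$ be the set of elements supported in $W$. All pairs $(s,t)$ with $s\in W$ or $t\in W$ lie in $\Phi$, so their products are multiples of words, and $J_W$ is an ideal of $A'$ and of $A'^0$. By (11) both quotients are identified, as normed spaces, with $A\oplus\operatorname{span}X$ with the sum norm. In $A'^0/J_W$, $A$ is a unital subalgebra, and $\operatorname{span}X$ is an ideal, with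
$$c\cdot x=-f_x(c)\pi_xx,\qquad xc=0,\qquad xx'=0.$$
Since $|\pi_x|<\kappa$, for $n\in N\oplus\operatorname{span}X$ and $z\in\operatorname{span}X$ we get $\|nz\|\le\kappa\|n\|\|z\|$ and $zn=0$. Lemma 3 with $k_E=\kappa$, $\rho=k''$ gives $\tau_2>0$, independent of $\eta$. The products in $A'/J_W$ and $A'^0/J_W$ again differ by at most $\eta\|n\|\|m\|$ on the non-scalar parts, so if also $\eta\le k''\tau_2/2$, the lower bounds hold in $A'/J_W$ with constant $\tau_2/2$ whenever $|\lambda|\ge k''\|n\|$. Now fix $\eta$ satisfying all four conditions. Passing to the quotient does not increase $\|n\|$, so we obtain: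
$$\text{if }u=\lambda+n\in A',\ \lambda\neq0,\ |\lambda|\ge k''\|n\|,\ v\in A',\ \text{and }uv=0\text{ or }vu=0,\text{ then }v\in J_W.\tag{13}$$

It remains to prove (D). Put $q=k'$ and suppose $uv=0$ with $u=\lambda+n\neq0$, $v=\mu+m\ne0$ in $A'$. In Lemma 1 each free pair gave $u_sv_t=0$ at once. Here the unit spoils this: the coefficient at $w_{s,t}$ is $\lambda m_{w}+\mu n_{w}+qn_sm_t$, and the three terms may cancel. The next two steps show that they do not.

**Step 6 (both scalar parts are small).** *We show $|\lambda|<k''\|n\|$ and $|\mu|<k''\|m\|$.* Suppose $|\lambda|\ge k''\|n\|$. As $u\ne0$, we have $\lambda\ne0$, and (13) gives $v=m\in J_W$. Hence $\mu=0$ and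
$$0=uv=\lambda m+q\sum_{s\in\Gamma',\,t\in W}n_sm_t\,w_{s,t}.$$
Let $w=w_{s,t}\in\operatorname{supp}m$ be of least size. The coefficient at $w$ is $\lambda m_w$, plus $qn_sm_t$ if $t\in W$. In that case $t$ has smaller size than $w$, so $m_t=0$. Thus $\lambda m_w=0$, a contradiction. Suppose $|\mu|\ge k''\|m\|$. Then $\mu\neq0$, and (13), applied to $v$ in the role of $u$, gives $u=n\in J_W$. So $0=\mu n+q\sum_{s\in W,\,t\in\Gamma'}n_sm_tw_{s,t}$. For $w=w_{s,t}\in\operatorname{supp}n$ of least size, $n_s=0$ if $s\in W$, so $\mu n_w=0$, a contradiction.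

In particular $n,m\neq0$. Scale $u$ and $v$ so that $\|n\|=\|m\|=1$. Then $|\lambda|,|\mu|<k''<q$.

**Step 7 (no mass on the free part).** *We show that $n$ is supported in $\Gamma$ and $m$ in $\Gamma\cup X$.* Let $c=n|_\Gamma$, $d=m|_\Gamma$, $y=1-\|c\|$ (the mass of $n$ off $\Gamma$) and $z=\|m|_W\|$, so that $\|d\|+\|m|_X\|=1-z$. If $(s,t)\in\Phi$ and $w=w_{s,t}$, then $w$ does not occur in (8), where only words of pairs in $\Gamma\times X$ appear. So the coefficient of $uv=0$ at $w$ gives
$$\lambda m_w+\mu n_w+q\,n_sm_t=0.$$
Sum $q|n_s||m_t|\le|\lambda||m_w|+|\mu||n_w|$ over $\Phi$. Since $\sum_\Phi|n_s||m_t|=1-\|c\|(\|d\|+\|m|_X\|)=1-(1-y)(1-z)$,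
$$q\,(y+z-yz)\le|\lambda|z+|\mu|y.\tag{14}$$
This can be rewritten in two ways:
$$y\,\bigl(q(1-z)-|\mu|\bigr)+(q-|\lambda|)\,z\le0,\tag{15}$$
$$z\,\bigl(q(1-y)-|\lambda|\bigr)+(q-|\mu|)\,y\le0.\tag{16}$$

*If $q(1-z)\ge|\mu|$:* both terms of (15) are $\ge0$ and $q-|\lambda|>0$, so $z=0$; then $y(q-|\mu|)\le0$ gives $y=0$.

*If $q(1-y)\ge|\lambda|$:* likewise (16) gives $y=0$, and then $z(q-|\lambda|)\le0$ gives $z=0$.

*Otherwise* $q(1-z)<|\mu|$ and $q\|c\|=q(1-y)<|\lambda|$; in particular $\lambda\mu\ne0$. The scalar part of $uv=0$ is $\lambda\mu+\theta'(n,m)=0$, so (10) yields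
$$|\lambda\mu|=|\theta'(n,m)|\le\tfrac1{16}\|c\|(1-z)<\frac{|\lambda\mu|}{16q^2}<|\lambda\mu|,$$
because $q=k'>k\ge\frac14$. This is a contradiction. (Here the bounds $\frac1{16}$ and $\frac14$ of the definition are used.) So $y=z=0$.

**Step 8 (end of the proof of (D)).** *We finish as in Lemma 1.* Now $u=\lambda+c\in A$ with $\|c\|=1$, and by (11) $v=v_0+\sum_xm_xx$ is a finite sum with $v_0\in A$. So
$$uv=uv_0+\sum_xm_x\,(\lambda x+c\cdot x).$$
Suppose $m_x\neq0$. The coefficients at $w_{s,x}$, $s\in\Gamma$, give $\varepsilon m_x\bigl(c_s-f_x(c)(\nu_x)_s\bigr)=0$, that is, $c=f_x(c)\nu_x$; as $c\ne0$, $f_x(c)\ne0$. The coefficient at $x$ gives $\lambda m_x-f_x(c)\pi_xm_x=0$, that is, $\lambda=f_x(c)\pi_x$. Together, $u=f_x(c)\,p_x$. Since $P$ has one element on each of its lines, all $x$ with $m_x\ne0$ have the same $p_x=p$, and $u=\zeta p$ with $\zeta\ne0$. By (12), $uv=\zeta\,(pv_0+\sum_xm_xb_x)=0$, so $\sum_xm_xb_x\in pA$. By the choice of $\widehat B_p$ (and $\eta\ne0$) all $m_x=0$, a contradiction. Hence all $m_x=0$, so $u,v\in A$ are nonzero with $uv=0$, which contradicts that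 $A$ is a domain.

So (D) holds. With (10) and Steps 2 and 4, $A'$ is admissible with constants $(k',\kappa')$, and Step 3 gives $A\subset aA'$. $\square$

## A unital normed division algebra of dimension $2^{\aleph_0}$

**Proof of Theorem C.** Fix constants $\frac14=k_0<\kappa_0<k_1<\kappa_1<\cdots<\frac12$.

**Step 1 (iteration).** *We alternate sides so that left and right equations are both solved infinitely often.* Start with the free magma algebra $A_0$, which is admissible with constants $(k_0,\kappa_0)$. Given $A_j$, admissible with constants $(k_j,\kappa_j)$, apply Proposition 4 with $\kappa=\kappa_j$, $k'=k_{j+1}$, $\kappa'=\kappa_{j+1}$ and any $k''\in(\kappa_j,k_{j+1})$: to $A_j$ itself if $j$ is even, and to $A_j^{\mathrm{op}}$ if $j$ is odd, taking the opposite of the result. This is legitimate because admissibility, with the same constants, passes to the opposite algebra. We obtain unital isometric inclusions $A_0\subset A_1\subset\cdots$ such that for $0\neq a\in A_j$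
$$A_j\subset aA_{j+1}\ (j\text{ even}),\qquad A_j\subset A_{j+1}a\ (j\text{ odd}).$$

**Step 2 (division).** *We check that the union is a unital normed division algebra.* Let $A=\bigcup_jA_j$. It is a unital normed algebra with $\|1\|=1$, and a domain, since any two elements lie in a common $A_j$. So $L_a,R_a$ are injective for $a\ne0$. Given $0\ne a\in A$ and $b\in A$, both lie in $A_j$ for all large $j$; an even such $j$ gives $b\in aA$, and an odd one gives $b\in Aa$. So $L_a,R_a$ are bijective. As $A\supset A_0$, $A$ is infinite-dimensional.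

**Step 3 (dimension).** *We count.* The set $\Gamma_0$ is countable. If $|\Gamma_j|\le\mathfrak c$, then, since elements of $\ell_1(\Gamma_j)$ have countable support, $|A_j|\le\mathfrak c^{\aleph_0}=\mathfrak c$. In Proposition 4 this gives $|P|\le\mathfrak c$ and $|\widehat B_p|\le\mathfrak c$, so $|X|\le\mathfrak c$; words are finite, so $|\Gamma_{j+1}|\le\mathfrak c$. By induction $|A_j|\le\mathfrak c$ for all $j$, so $|A|\le\mathfrak c$ and $\dim A\le\mathfrak c$. Theorem B(i) gives $\dim A\ge\mathfrak c$. $\square$
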